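
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{The order of the attaching maps of the\\ quaternionic quasi-projective spaces}


\begin{abstract}
The quasi-quaternionic-projective space $Q_n$ is obtained from $Q_{n-1}$ by attaching one cell of dimension $4n-1$ along a class $\omega_{n-1}\in\pi_{4n-2}(Q_{n-1})$. We show that, for $n\ge2$, $\omega_{n-1}$ has order $(2n-1)!$ if $n$ is odd and $2(2n-1)!$ if $n$ is even, and that suspension does not change this order. The case of odd $n\ge 3$ proves a conjecture. K-theory gives the lower bound. For odd $n$ the upper bound comes from an induction in steps of two in $n$, which uses an action of the real projective space on $\bigcup_n Q_n$.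
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $\mathbb H$ be the quaternions. We regard $\mathbb H^n$ as a right $\mathbb H$-space with $\langle v,x\rangle=\sum_k\bar v_kx_k$. A unit vector $v\in S^{4n-1}\subset\mathbb H^n$ and a unit quaternion $q\in S^3$ determine a ``reflection''
\[
 j_n[v,q]\in Sp(n),\qquad x\longmapsto x+v(q-1)\langle v,x\rangle ,
\]
which sends $v$ to $vq$ and fixes the orthogonal complement of $v\mathbb H$. It does not change if $(v,q)$ is replaced by $(v\lambda,\lambda^{-1}q\lambda)$ with $\lambda\in S^3$, and it is the identity exactly when $q=1$. The set of reflections is therefore parametrized by James's quasi-projective space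
\[
 Q_n=Q_n(\mathbb H)=\bigl(S^{4n-1}\times S^3\bigr)\big/\bigl((v,q)\sim(v\lambda,\lambda^{-1}q\lambda),\ (v,1)\sim *\bigr),
\]
and $j_n:Q_n\to Sp(n)$ is an embedding. Clearly $Q_1=S^3$.

Evaluation of a reflection at the last basis vector $e_n$ gives $[v,q]\mapsto e_n+v(q-1)\bar v_n$, which equals $e_n$ exactly on $Q_{n-1}$ (the points with $v_n=0$ or $q=1$). If $y\neq e_n$ is a unit vector, then $e_n+v(q-1)\bar v_n=y$ forces $v\mathbb H=(y-e_n)\mathbb H$. With $v=(y-e_n)/|y-e_n|$ and $|y-e_n|^2=2-y_n-\bar y_n$ it has the unique solution $q=1+|y-e_n|^2(\bar y_n-1)^{-1}=-(1-y_n)(1-\bar y_n)^{-1}$, a unit quaternion. So evaluation at $e_n$ induces a continuous bijection of compact Hausdorff spaces, that is, a homeomorphism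
\begin{equation}\label{eq:quot}
 Q_n/Q_{n-1}\;\cong\; S^{4n-1}.
\end{equation}
More precisely, it is well known that $Q_n=Q_{n-1}\cup_{T_n}e^{4n-1}$ for a map $T_n:S^{4n-2}\to Q_{n-1}$. This map is closely tied to the principal bundle $Sp(n-1)\to Sp(n)\to S^{4n-1}$: the characteristic map $T'_n:S^{4n-2}\to Sp(n-1)$ of its normal form has image $Q_{n-1}$, and $T'_n=j_{n-1}\circ T_n$. Let
\[
 \omega_{n-1}=\omega_{n-1}(\mathbb H)\in\pi_{4n-2}(Q_{n-1})
\]
be the class of $T_n$, and write $o(\alpha)$ for the order of $\alpha$. The problem of determining all the orders $o(\omega_{n})$ is posed in \cite{Kyoto}, together with the conjecture that $o(\omega_{n-1})=(2n-1)!$ for every odd $n\ge3$; it is recorded there that $\pi_{10}(Q_2)\cong\mathbb Z_{5!}\oplus\mathbb Z_2$ and $o(\omega_2)=5!$. We prove the conjecture and settle the even case as well.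

\begin{theorem}\label{thm:main}
For $n\ge 2$ put $c_n=(2n-1)!$ if $n$ is odd and $c_n=2\,(2n-1)!$ if $n$ is even. Then:
\begin{enumerate}
\item[(a)] $o(\omega_{n-1})=c_n$. In particular $o(\omega_{n-1})=(2n-1)!$ for every odd $n\ge3$.
\item[(b)] $o(E^k\omega_{n-1})=c_n$ for all $0\le k\le\infty$, where $E$ denotes suspension.
\item[(c)] $j_{n*}:\pi_{4n-1}(Q_n)\to\pi_{4n-1}(Sp(n))\cong\mathbb Z$ is onto.
\end{enumerate}
\end{theorem}

\subsection*{The idea}
The order of $\omega_{n-1}$ is the least positive degree of a map $S^{4n-1}\to Q_n$ on the top cell (Section~\ref{sec:degree}). It is easy to guess the answer. Such a map, followed by $Q_n\to Sp\to U$, gives an element of $\pi_{4n-1}(U)=\mathbb Z$, namely, up to sign, the degree divided by $(2n-1)!$; it comes from $\pi_{4n-1}(Sp)$, which has index $1$ in $\pi_{4n-1}(U)$ for $n$ odd and index $2$ for $n$ even. So $c_n$ divides every degree. Conversely, letting $q$ run only over unit \emph{complex} numbers gives a map $\gamma:\Sigma\mathbb CP^\infty\to Q=\bigcup Q_n$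 of degree $\pm2$ on $H_{4n-1}$, and $H_{4n-1}(\Sigma\mathbb CP^\infty)$ contains a spherical class of degree $(2n-1)!$. This yields degree $2(2n-1)!$ for every $n$ and finishes the even case (Section~\ref{sec:gamma}).

For odd $n$ one has to divide by $2$. If $u$ is a real unit vector, then $[v,q]\mapsto[u\otimes v,q]$ depends only on $\pm u$; so $\mathbb RP^\infty$ acts on $Q$. Similarly $\mathbb CP^\infty$ acts on $\Sigma\mathbb CP^\infty$, and $\gamma$ respects the actions through the complexification $\pi:\mathbb RP^\infty\to\mathbb CP^\infty$. Moving a homotopy class around by these actions produces classes of higher dimension (Section~\ref{sec:actions}). The smallest instance shows why a factor $2$ can be gained. On $\mathbb RP^2$ the map $\pi$ is, up to homotopy, the pinch map $\mathbb RP^2\to S^2$, whose cofiber sequence continues with $2:S^2\to S^2$, while the identity of a suspended $\mathbb RP^2$ has order $4$. So if $\varphi\in\pi_d(\Sigma\mathbb CP^\infty)$ has $\gamma_*\varphi=4\chi$, then moving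 $4\chi$ around $\mathbb RP^2$ gives zero, and therefore moving $\varphi$ around $\mathbb CP^1$ gives a class $\varphi'$ with $\gamma_*\varphi'$ divisible by $2$. This, with $d=9$, is the first case $n=3$ (Section~\ref{sec:first}). For the later cases only divisibility of $\gamma_*\varphi$ by $2$ is available, and $\mathbb RP^2$ must be replaced by $\mathbb RP^8$; the stable computation needed is in Section~\ref{sec:stable} and the induction in Section~\ref{sec:induction}.

\section{The order as a minimal degree}\label{sec:degree}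

Put $Q=\bigcup_nQ_n$. Besides the base point it has one cell in each dimension $4i-1$, $i\ge1$, so $\pi_{4n-1}(Q)=\pi_{4n-1}(Q_n)$ and $H_{4n-1}(Q)=H_{4n-1}(Q_n)=\mathbb Z$. For $\alpha\in\pi_{4n-1}(Q)$, or for a stable class $\alpha\in\pi^s_{4n-1}(Q)$, let $\deg\alpha\in\mathbb Z$ be its Hurewicz image. Generators of $H_{4n-1}(Q)$ are chosen up to sign, and we shall not keep track of these signs.

\begin{proposition}\label{prop:order}
Let $n\ge2$ and $k\in\mathbb Z$. Then $k\,\omega_{n-1}=0$ if and only if some $\alpha\in\pi_{4n-1}(Q_n)$ has degree $\pm k$. Likewise $k\,E^\infty\omega_{n-1}=0$ if and only if some $\alpha\in\pi^s_{4n-1}(Q_n)$ has degree $\pm k$.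
\end{proposition}

\begin{proof}
The pair $(Q_n,Q_{n-1})$ is $(4n-2)$-connected and $Q_{n-1}$ is $1$-connected. By the relative Hurewicz theorem $\pi_{4n-1}(Q_n,Q_{n-1})\cong H_{4n-1}(Q_n,Q_{n-1})=H_{4n-1}(Q_n)=\mathbb Z$, generated by the characteristic map of the top cell, whose boundary is $\omega_{n-1}$. Now use exactness of $\pi_{4n-1}(Q_n)\to\pi_{4n-1}(Q_n,Q_{n-1})\to\pi_{4n-2}(Q_{n-1})$. In the stable case use the exact sequence $\pi^s_{4n-1}(Q_n)\to\pi^s_{4n-1}(S^{4n-1})\to\pi^s_{4n-2}(Q_{n-1})$ of the cofibration $Q_{n-1}\to Q_n\to S^{4n-1}$, in which the generator of the middle group goes to $\pm E^\infty\omega_{n-1}$.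
\end{proof}

\section{Complex reflections: the bound up to a factor two}\label{sec:gamma}

\subsection*{The map $\gamma$}
Let $S^1\subset S^3$ be the unit complex numbers, $\mathbb CP^\infty=S(\mathbb H^\infty)/S^1$ and $\mathbb CP^{2n-1}=S^{4n-1}/S^1$ (right multiplication). Let $L$ be the tautological line bundle, $L_{[v]}=v\mathbb C$, and $x=c_1(L)$. Let $\beta_i\in H_{2i}(\mathbb CP^\infty)$ be dual to $x^i$. Let $W$ be the unreduced suspension of $\mathbb CP^\infty$: the quotient of $\mathbb CP^\infty\times[0,2\pi]$ in which $\mathbb CP^\infty\times0$ and $\mathbb CP^\infty\times2\pi$ are collapsed to points $N$ and $S$; the base point is $N$. Thus $W\simeq\Sigma\mathbb CP^\infty$, and $H_{2i+1}(W)=\mathbb Z\,\sigma\beta_i$ for $i\ge1$, where $\sigma$ is the suspension. For $\varphi\in\pi_{2m+1}(W)$ let $\deg\varphi$ be the coefficient of $\sigma\beta_m$ in its Hurewicz image. Define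
\[
 \gamma:W\to Q,\qquad \gamma[[v],t]=[v,e^{it}] .
\]
This is well defined because $\lambda^{-1}e^{it}\lambda=e^{it}$ for $\lambda\in S^1$ and $\gamma(N)=\gamma(S)=*$.

\begin{lemma}\label{lem:two}
For $n\ge1$, $\gamma_*(\sigma\beta_{2n-1})$ is $\pm2$ times a generator of $H_{4n-1}(Q)$.
\end{lemma}

\begin{proof}
Let $M_n=S^{4n-1}\times_{S^3}S^3$ and $G:\mathbb CP^{2n-1}\times S^1\to M_n$, $G([v],\zeta)=[v,\zeta]$. Both sides are closed orientable manifolds of dimension $4n-1$ which fiber over the simply connected space $\mathbb HP^{n-1}$, and $G$ is fiberwise. Since $[vg,\zeta]=[v,g\zeta g^{-1}]$ for $g\in S^3$, $G$ is on a fiber the map $S^2\times S^1\to S^3$, $(a,e^{it})\mapsto\cos t+a\sin t$, where $a=g\,\mathbf i\,g^{-1}$ runs over the sphere of imaginary units. It is a local diffeomorphism where $\sin t\ne0$, and a point other than $\pm1$ has exactly two preimages. These are interchanged by $(a,\zeta)\mapsto(-a,\bar\zeta)$, which commutes with the map and preserves orientation (two reversals). So the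 fiber degree is $\pm2$, and $\deg G=\pm2$.

Now $Q_n=M_n/\mathbb HP^{n-1}$, where $\mathbb HP^{n-1}=\{[v,1]\}$ has dimension $4n-4$; hence $H_{4n-1}(M_n)\cong H_{4n-1}(Q_n)$. Let $W_n\subset W$ be the unreduced suspension of $\mathbb CP^{2n-1}$. The composite $\mathbb CP^{2n-1}\times S^1\to M_n\to Q_n$ is the collapse $\mathbb CP^{2n-1}\times S^1\to W_n/(N\sim S)$ followed by the map induced by $\gamma$. Since $W_n\to W_n/(N\sim S)$ is an isomorphism on $H_{4n-1}$ and $\sigma\beta_{2n-1}$ has the same image, up to sign, in $H_{4n-1}(W_n/(N\sim S))$ as $[\mathbb CP^{2n-1}]\times[S^1]$, the lemma follows.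
\end{proof}

\begin{lemma}\label{lem:fm}
For every $m\ge1$ there is $f_m\in\pi_{2m+1}(W)$ with $\deg f_m=m!$. Hence $\deg\gamma_*f_{2n-1}=\pm2\,(2n-1)!$ for every $n\ge 1$.
\end{lemma}

\begin{proof}
The classifying map $(\mathbb CP^1)^m\to\mathbb CP^\infty$ of the external tensor product of the tautological bundles sends $x$ to $x_1+\dots+x_m$, so $x^m$ to $m!\,x_1\cdots x_m$, and has degree $m!$ on $H_{2m}$ (for a suitable orientation). The top cell of $\Sigma(S^2)^m$ splits off; let $f_m$ be the composite $S^{2m+1}\to\Sigma(S^2)^m\to\Sigma\mathbb CP^\infty\simeq W$. The last statement follows from Lemma~\ref{lem:two}.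
\end{proof}

\subsection*{The lower bound}

\begin{proposition}\label{prop:lower}
Let $n\ge1$ and let $c_n$ be as in Theorem~\ref{thm:main} (with $c_1=1$). Under $\alpha\mapsto\alpha^*(c\kappa)$, where $c\kappa\in\tilde K^{-1}(Q)$ is the class of $Q\to Sp\to U$, every stable class $\alpha\in\pi^s_{4n-1}(Q)$ goes to $\pm\deg\alpha/(2n-1)!\in\tilde K^{-1}(S^{4n-1})=\mathbb Z$. Moreover $c_n$ divides $\deg\alpha$.
\end{proposition}

\begin{proof}
All spaces may be replaced by finite subcomplexes. Let $\kappa\in KSp^{-1}(Q)$ be the class of $Q\to Sp$; $c\kappa$ is its complexification. We compute $\gamma^*c\kappa$. The operator $j\gamma[[v],t]$ with $\zeta=e^{it}$ is linear for right multiplication by $\mathbb C$. It is the identity on the orthogonal complement of $v\mathbb H=v\mathbb C\oplus v\mathbf j\mathbb C$, has eigenvalue $\zeta$ on $v\mathbb C=L_{[v]}$, and eigenvalue $\bar\zeta$ on $v\mathbf j\mathbb C$, because $v\mathbf j\mapsto v\zeta\mathbf j=v\mathbf j\bar\zeta$. The map $y\mapsto y\mathbf j$ is a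 conjugate linear isomorphism $v\mathbb C\to v\mathbf j\mathbb C$, so these second lines form the bundle $\bar L$. Multiplication by $\zeta$ on a bundle is the clutching description of multiplication by the Bott generator $b\in K^{-2}(\mathrm{pt})$, and $\bar\zeta$ gives the negative. Hence $\gamma^*c\kappa=\pm b(L-\bar L)$, and the Chern character is
\[
 \gamma^*\operatorname{ch}(c\kappa)=\pm\sigma(e^x-e^{-x})=\pm2\,\sigma\Bigl(\sum_{i\ge1}\frac{x^{2i-1}}{(2i-1)!}\Bigr).
\]
By Lemma~\ref{lem:two} a generator $u_{4n-1}$ of $H^{4n-1}(Q)$ satisfies $\gamma^*u_{4n-1}=\pm2\,\sigma x^{2n-1}$, so $\operatorname{ch}_{4n-1}(c\kappa)=\pm u_{4n-1}/(2n-1)!$. The Chern character identifies $\tilde K^{-1}(S^{4n-1})$ with integral cohomology; this gives the value of $\alpha^*c\kappa$. Finally $\alpha^*c\kappa$ is the complexification of $\alpha^*\kappa$, so it lies in the image of $KSp^{-1}(S^{4n-1})=\widetilde{KO}(S^{4n+4})\to\mathbb Z$. By Bott periodicity this image is $\mathbb Z$ for $n$ odd and $2\mathbb Z$ for $n$ even.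
\end{proof}

For $n$ even, Proposition~\ref{prop:order}, Lemma~\ref{lem:fm} and Proposition~\ref{prop:lower} together give
\begin{equation}\label{eq:even}
 o(\omega_{n-1})=2\,(2n-1)!\qquad(n\ \text{even}).
\end{equation}

\begin{example}\label{ex:two}
For $n=2$: the map $S^7\to\Sigma(S^2)^3\to\Sigma\mathbb CP^\infty\to Q$ has degree $\pm2\cdot3!=\pm12$, and $12$ divides all degrees. So $\omega_1$ has order $12$ and generates $\pi_6(S^3)\cong\mathbb Z/12$.
\end{example}

\subsection*{What remains for odd $n$}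
If $n$ is odd, the class $\gamma_*f_{2n-1}$ has exactly twice the desired degree, and we want to halve it. We are free to change $f_{2n-1}$ as long as the $2$-primary part of its degree stays the same. For $m\ge1$ consider the statement
\begin{quote}
$\mathbf S(m)$: there are $\varphi\in\pi_{2m+1}(W)$ and $g\in\pi_{2m+1}(Q)$ such that $\deg\varphi=m!\cdot(\text{odd})$ and $2g=\gamma_*\varphi$.
\end{quote}

\begin{lemma}\label{lem:reduction}
If $n\ge3$ is odd and $\mathbf S(2n-1)$ holds, then $o(\omega_{n-1})=(2n-1)!$.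
\end{lemma}

\begin{proof}
Put $m=2n-1$. Then $2\deg g=\pm2\deg\varphi$ by Lemma~\ref{lem:two}, so $\deg g=m!\cdot(\text{odd})$. The degrees form a group, which also contains $2\,m!$ by Lemma~\ref{lem:fm}, and $\gcd(m!\cdot\text{odd},\,2\,m!)=m!$. So $m!$ is a degree; by Proposition~\ref{prop:lower} it divides all degrees. Apply Proposition~\ref{prop:order}.
\end{proof}

For odd $n$ we have $m=2n-1\equiv1\pmod4$. We prove $\mathbf S(5)$ in Section~\ref{sec:first} and $\mathbf S(m)\Rightarrow\mathbf S(m+4)$ for $m\ge4$ in Section~\ref{sec:induction}.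

\begin{remark}\label{rem:Sm}
(i) $\mathbf S(1)$ is true: the generator of $\pi_3(W)=\mathbb Z$ goes to $\pm2$ times the generator of $\pi_3(Q)=\mathbb Z$. But the inductive step needs a stable range that is not available at $m=1$, and so $\mathbf S(5)$ has to be proved separately.
(ii) $\mathbf S(m)$ is false for $m=2n-1\equiv3\pmod4$: it would give a class of degree $m!\cdot(\text{odd})$, while $c_n=2\,m!$ divides all degrees. This is why the induction goes in steps of $4$.
(iii) The induction uses the equation $2g=\gamma_*\varphi$ in homotopy. Knowledge of $o(\omega_2)=5!$ alone gives a class $g$ with $\deg 2g=\deg\gamma_*f_5$, that is, the equation for $m=5$ only up to an element of the kernel of the Hurewicz homomorphism.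
\end{remark}

\section{Moving homotopy classes around}\label{sec:actions}

Identify $\mathbb H^\infty\oplus\mathbb H^\infty\oplus\cdots$ with $\mathbb H^\infty$ by a bijection of bases. For $u=(u_0,u_1,\dots)\in S(\mathbb C^\infty)$ and $v\in S(\mathbb H^\infty)$ put
\[
 u\otimes v=(vu_0,vu_1,vu_2,\dots)\in S(\mathbb H^\infty).
\]
If $c\in S^1$, then $(uc)\otimes v=u\otimes(vc)=(u\otimes v)c$. If $u$ is real and $\lambda\in S^3$, then $u\otimes(v\lambda)=(u\otimes v)\lambda$. So there are well-defined actions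
\begin{align*}
 \mathbb RP^\infty\times Q&\to Q, & [u]\cdot[v,q]&=[u\otimes v,q],\\
 \mathbb CP^\infty\times W&\to W, & [u]\cdot[[v],t]&=[[u\otimes v],t];
\end{align*}
for the first one note $[(u\otimes v)(-1),q]=[u\otimes v,q]$. The acting projective spaces are $\mathbb RP^\infty=S(\mathbb R^\infty)/\{\pm1\}$ and $\mathbb CP^\infty=S(\mathbb C^\infty)/S^1$; for the latter $x$, $L$ and $\beta_i$ have the same meaning as for $S(\mathbb H^\infty)/S^1$. (No associativity is claimed or needed. Below only finite subcomplexes of all spaces occur, where continuity is clear.) The base point of $Q$ and the poles of $W$ are fixed. With $\pi:\mathbb RP^\infty\to\mathbb CP^\infty$, $\pi[u]=[u]$, the definitions give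
\begin{equation}\label{eq:equivariant}
 a\cdot\gamma(y)=\gamma(\pi(a)\cdot y)\qquad(a\in\mathbb RP^\infty,\ y\in W).
\end{equation}
Here it matters that only \emph{real} vectors act on $Q$: $u\otimes(\cdot)$ commutes with right multiplication by $S^3$ only for real $u$.

The base point $[u_0]$, where now $u_0=(1,0,0,\dots)$, acts on $Q_r$ through an $\mathbb H$-linear isometric embedding $\mathbb H^r\to\mathbb H^M$ with $M>r$ large. The space $Sp(M)/Sp(M-r)$ of such embeddings is connected, so the action of $[u_0]$ on $Q_r$ is homotopic to the inclusion in $Q$ through based maps. The same holds for the suspension of $\mathbb CP^{2r-1}$ in $W$, with the complex Stiefel manifold $U(2M)/U(2M-2r)$ of $\mathbb C$-linear isometric embeddings $\mathbb H^r\to\mathbb H^M$.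

\subsection*{The operators $D$}
Let $X=Q$ or $W$, let $K$ be a finite subcomplex of $\mathbb RP^\infty$ or $\mathbb CP^\infty$, respectively, with base point $k_0=[u_0]$, and let $\alpha\in\pi_d(X)$ with $d\ge2$. The map $(k,s)\mapsto k\cdot\alpha(s)$ defines $\tilde\alpha\in[K_+\wedge S^d,X]$, and by the preceding paragraph its restriction to $\{k_0\}_+\wedge S^d=S^d$ is $\alpha$. The operator $D$ records how $\tilde\alpha$ differs from the constant family $\alpha$. The cofibration $S^d\to K_+\wedge S^d\to K\wedge S^d=\Sigma^dK$ has the left inverse $\mathrm{pr}:K_+\wedge S^d\to S^d$, so the Puppe sequence gives a split exact sequence of abelian groups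
\[
 0\to[\Sigma^dK,X]\to[K_+\wedge S^d,X]\to\pi_d(X)\to0 .
\]
Hence there is a unique $D(\alpha)\in[\Sigma^dK,X]$ whose image is $\tilde\alpha-\alpha\circ\mathrm{pr}$. We write $D_{\mathbb R}$ for $X=Q$ and $D_{\mathbb C}$ for $X=W$. The construction is compatible with inclusions of subcomplexes $K$.

\begin{lemma}\label{lem:D}
\begin{enumerate}
\item[(D1)] $D(\alpha+\alpha')=D(\alpha)+D(\alpha')$.
\item[(D2)] $D_{\mathbb R}(\gamma_*\varphi)=\gamma_*D_{\mathbb C}(\varphi)\circ\Sigma^d\pi$ for $\varphi\in\pi_d(W)$.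
\item[(D3)] For $\varphi\in\pi_{2m+1}(W)$ and $i\ge1$, $D_{\mathbb C}(\varphi)$ maps $\sigma^{2m+1}\beta_i$ to $\pm\deg\varphi\,\binom{m+i}{i}\,\sigma\beta_{m+i}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(D1) Addition is by pinching $S^d$, and $k\cdot(\ )$ is applied pointwise. (D2) By \eqref{eq:equivariant}, $\widetilde{\gamma\varphi}=\gamma\tilde\varphi(\pi_+\wedge1)$. (D3) The line of $u\otimes v$ is $u\mathbb C\otimes v\mathbb C$, so $([u],[v])\mapsto[u\otimes v]$ classifies the tensor product and sends $x$ to $x\otimes1+1\otimes x$. Dually $\beta_i\otimes\beta_m\mapsto\binom{m+i}{i}\beta_{m+i}$. This describes $\tilde\varphi$ in homology, and $\varphi\circ\mathrm{pr}$ contributes $0$ for $i\ge1$.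
\end{proof}

For $k\ge2$, based homotopy classes of maps $\mathbb RP^k\to\mathbb CP^\infty$ correspond to elements of $H^2(\mathbb RP^k;\mathbb Z)=\mathbb Z/2$, and $\pi|_{\mathbb RP^k}$ is the nonzero class. So in (D2) we may replace
\begin{itemize}
\item $\pi|_{\mathbb RP^2}$ by the pinch map $\rho:\mathbb RP^2\to\mathbb RP^2/\mathbb RP^1=S^2=\mathbb CP^1$;
\item $\pi|_{\mathbb RP^8}$ by $\mathbb RP^8\subset S^9/\{\pm1\}\to S^9/S^1=\mathbb CP^4$, under which $L$ also pulls back to the complexified tautological line bundle. We denote this map again by $\pi:\mathbb RP^8\to\mathbb CP^4$.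
\end{itemize}

\section{The first case}\label{sec:first}

\begin{lemma}\label{lem:proto}
Let $\varphi\in\pi_{2m+1}(W)$, $m\ge1$, and suppose $\gamma_*\varphi=4\chi$ with $\chi\in\pi_{2m+1}(Q)$. Let $\varphi'\in\pi_{2m+3}(W)$ be the restriction of $D_{\mathbb C}(\varphi)$ to $\Sigma^{2m+1}\mathbb CP^1=S^{2m+3}$. Then $\deg\varphi'=\pm(m+1)\deg\varphi$, and $\gamma_*\varphi'=2g$ for some $g\in\pi_{2m+3}(Q)$.
\end{lemma}

\begin{proof}
The degree is given by (D3). Put $d=2m+1$. Restricted to $\Sigma^d\mathbb RP^2$, (D2) and (D1) give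
\[
 \gamma_*\varphi'\circ\Sigma^d\rho=D_{\mathbb R}(4\chi)=4\,D_{\mathbb R}(\chi)=D_{\mathbb R}(\chi)\circ(4\cdot1_{\Sigma^d\mathbb RP^2})=0 .
\]
Indeed $\Sigma^d\mathbb RP^2$ is a mod $2$ Moore space in the stable range ($d+2\le2d$); twice its identity is the composite of the pinch to the top sphere, $\eta$, and the inclusion of the bottom sphere, and $2\eta=0$. Since the cofibration continues as $\Sigma^d\mathbb RP^2\xrightarrow{\Sigma^d\rho}S^{d+2}\xrightarrow{\pm2}S^{d+2}$, we get $\gamma_*\varphi'=2g$.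
\end{proof}

To obtain $\mathbf S(5)$ we apply this with $m=4$ and $\varphi=f_4$: then $\deg\varphi'=\pm5\cdot4!=\pm5!$. So $\mathbf S(5)$ follows from the next proposition.

\begin{proposition}\label{prop:four}
$\gamma_*f_4\in4\,\pi_9(Q)$.
\end{proposition}

The plan is to show that $\pi_9(Q)$ is generated by one class $w$ whose Hurewicz image in the homology of the loop space is a commutator, and then to read off the multiple from the Hurewicz image of $f_4$.

\subsection*{A generator of $\pi_9(Q)$}
The first cell of $Q$ outside $Q_2$ has dimension $11$, so $\pi_9(Q)=\pi_9(Q_2)$. Recall that $Sp(2)=Q_2\cup_we^{10}$ with an attaching class $w\in\pi_9(Q_2)$. The pair $(Sp(2),Q_2)$ is $9$-connected, so $\pi_{10}(Sp(2),Q_2)=\mathbb Z$ and the image of its boundary map is generated by $w$. Moreover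
\[
 \pi_9(Sp(2))=0
\]
(Mimura and Toda \cite{MimuraToda}). To see this, consider the fibration $S^3\to Sp(2)\to S^7$, whose boundary satisfies $\partial(\iota_7)=\omega_1$ up to sign, hence $\partial(E\alpha)=\pm\omega_1\circ\alpha$. By Example~\ref{ex:two}, $\omega_1$ generates $\pi_6(S^3)=\mathbb Z/12$: its $2$-primary part is an odd multiple of Toda's $\nu'$, and its $3$-primary part is $\pm\alpha_1(3)$. By Toda's tables $\pi_8(S^3)=\mathbb Z/2$ is generated by $\nu'\eta_6\eta_7=\partial(\eta_7\eta_8)$, so $\partial:\pi_9(S^7)=\mathbb Z/2\to\pi_8(S^3)$ is injective. Also $\pi_9(S^3)=\mathbb Z/3$ is generated by $\alpha_1(3)\alpha_1(6)=\pm\partial(\alpha_1(7))$, so $\partial:\pi_{10}(S^7)\to\pi_9(S^3)$ is onto. The exact sequence of the fibration gives $\pi_9(Sp(2))=0$.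

Consequently $\pi_9(Q)=\pi_9(Q_2)$ is generated by $w$. Write $\gamma_*f_4=k\,w$ with $k\in\mathbb Z$; we must show that $4\mid k$.

\subsection*{The Hurewicz image of $w$}
By Adams--Hilton, $H_*(\Omega Q)$ is the tensor algebra $T(z_1,z_3,z_5,\dots)$, where $|z_{2i-1}|=4i-2$ and $z_{2i-1}$ suspends to a generator of $H_{4i-1}(Q)$: all generators of the Adams--Hilton model have even degree, so its differential vanishes. Likewise $H_*(\Omega Q_2)=T(z_1,z_3)$. Both have $H_8=\mathbb Z\{z_1^4,z_1z_3,z_3z_1\}$. Let $h:\pi_9(Q)=\pi_8(\Omega Q)\to H_8(\Omega Q)$ be the Hurewicz map.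

The pair $(\Omega Sp(2),\Omega Q_2)$ is $8$-connected and $\Omega Q_2$ is $1$-connected. By relative Hurewicz, $H_9(\Omega Sp(2),\Omega Q_2)=\pi_{10}(Sp(2),Q_2)=\mathbb Z$, and the image of its boundary map in $H_8(\Omega Q_2)$ is generated by $h(w)$. So
\[
 \ker\bigl(H_8(\Omega Q_2)\to H_8(\Omega Sp(2))\bigr)=\mathbb Z\,h(w).
\]
Since $\Omega Sp(2)=\Omega^2BSp(2)$ is a double loop space, its homology ring is commutative in the graded sense. The degrees being even, $[z_1,z_3]=z_1z_3-z_3z_1$ lies in this kernel. It is nonzero and indivisible, so $h(w)=\pm[z_1,z_3]$ and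
\begin{equation}\label{eq:hk}
 h(\gamma_*f_4)=\pm k\,[z_1,z_3] .
\end{equation}

\subsection*{The classes $a_i$}
Fix $[v_0]\in\mathbb CP^\infty$ and let $\epsilon:\mathbb CP^\infty\to\Omega W$ send $[v]$ to the path from $N$ to $S$ through $[v]$, followed by the reverse of the path through $[v_0]$. By Bott--Samelson $H_*(\Omega W)=T(\beta_1,\beta_2,\dots)$, where we write $\beta_i$ for $\epsilon_*\beta_i$, with coproduct $\Delta\beta_n=\sum_i\beta_i\otimes\beta_{n-i}$, $\beta_0=1$. Put $a_i=(\Omega\gamma)_*\beta_i\in H_{2i}(\Omega Q)$, $a_0=1$.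

These classes satisfy relations that come from the symmetry of complex reflections under $\mathbf j$. Let $\delta:\mathbb CP^\infty\to\Omega Q$, $\delta([v])(t)=[v,e^{it}]$. Then $\Omega\gamma\circ\epsilon=\delta(\cdot)\,\delta([v_0])^{-1}$. As $\Omega Q$ is connected, right multiplication by a fixed loop is homotopic to the identity, and $a_i=\delta_*\beta_i$. Let $\tau[v]=[v\mathbf j]$. The fiber $v\mathbf j\mathbb C$ of $\tau^*L$ is the fiber of $\bar L$, so $\tau_*\beta_i=(-1)^i\beta_i$. On the other hand $[v\mathbf j,\zeta]=[v,\mathbf j\zeta\mathbf j^{-1}]=[v,\bar\zeta]$, so $\delta(\tau y)$ is the reverse of the loop $\delta(y)$, and $y\mapsto\delta(y)\delta(\tau y)$ is null-homotopic. Evaluating on $\beta_n$ we get $\sum_{i+l=n}(-1)^la_ia_l=0$ for $n\ge1$. For $n=2$ and $n=4$ this reads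
\[
 2a_2=a_1^2,\qquad 2a_4=a_3a_1+a_1a_3-a_2^2 .
\]
By Lemma~\ref{lem:two} and homology suspension, which kills products, $a_1=\pm2z_1$ and $a_3=\pm2z_3+l\,z_1^3$ for some $l\in\mathbb Z$. Hence $a_2=2z_1^2$ and
\begin{equation}\label{eq:comm}
 [a_1,a_3]=\pm4\,[z_1,z_3].
\end{equation}

\subsection*{The Hurewicz image of $f_4$}
In $H_8(\Omega W)$ write
\[
 h(f_4)=24\,\beta_4+p\,\beta_1\beta_3+p'\,\beta_3\beta_1+(\text{combination of words in }\beta_1,\beta_2);
\]
the coefficient of $\beta_4$ is $\pm\deg f_4=\pm24$ by homology suspension, and we change the sign of $f_4$ if necessary. Being spherical, $h(f_4)$ is primitive. Consider the coefficient of $\beta_1\otimes\beta_3$ in its reduced coproduct. It is $1$ in $\Delta\beta_4$. It is $1$ in $\Delta(\beta_1\beta_3)$, from $(\beta_1\otimes1)(1\otimes\beta_3)$, and $1$ in $\Delta(\beta_3\beta_1)$, from $(1\otimes\beta_3)(\beta_1\otimes1)$. Words in $\beta_1,\beta_2$ do not contribute, since $\Delta\beta_1$ and $\Delta\beta_2$ do not involve $\beta_3$. Therefore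
\[
 24+p+p'=0 .
\]
Now apply $\Omega\gamma$ and compute modulo $\mathbb Z z_1^4$, which contains all words of degree $8$ in $a_1,a_2$. As $24a_4\equiv12(a_3a_1+a_1a_3)$, \eqref{eq:comm} gives
\[
 h(\gamma_*f_4)\equiv(12+p)\,a_1a_3+(12+p')\,a_3a_1=(12+p)\,[a_1,a_3]=\pm4(12+p)\,[z_1,z_3] .
\]
Comparison with \eqref{eq:hk} gives $k=\pm4(12+p)$. This proves Proposition~\ref{prop:four}, and with it $\mathbf S(5)$. \qed

\section{A stable computation}\label{sec:stable}

\subsection*{The universal example}
We first explain what has to be computed. Suppose $2g=\gamma_*\varphi$ in $\pi_d(Q)$. By (D1) and (D2), $2D_{\mathbb R}(g)=\gamma_*D_{\mathbb C}(\varphi)\circ\Sigma^d\pi$ on $\Sigma^d\mathbb RP^8$. So the pair $(D_{\mathbb R}(g),\gamma_*D_{\mathbb C}(\varphi))$ on $\Sigma^d\mathbb RP^8\vee\Sigma^d\mathbb CP^4$ extends over a space which is stably the $d$-fold suspension of the cofiber $C$ of the stable map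
\[
 \Phi=(2,-\pi):\ \mathbb RP^8\to \mathbb RP^8\vee\mathbb CP^4,\qquad
 \mathbb RP^8\xrightarrow{\ \Phi\ }\mathbb RP^8\vee\mathbb CP^4\xrightarrow{\ i=(i_1,i_2)\ }C\xrightarrow{\ \partial\ }\Sigma\mathbb RP^8 .
\]
(The details are in Section~\ref{sec:induction}.) To get a new pair $(\varphi',g')$ with $2g'=\gamma_*\varphi'$, we need a class on $\mathbb CP^4$ that becomes divisible by $2$ in $C$, and its degree (the coefficient of $\beta_4$ in its Hurewicz image) must be right:

\begin{proposition}\label{prop:stable}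
There are $\xi\in\pi^s_8(C)$ and $\psi\in\pi^s_8(\mathbb CP^4)$ with $2\xi=i_2\psi$ and $\deg\psi=24\cdot(\text{odd})$.
\end{proposition}

It suffices to prove this $2$-locally: for $2$-local classes $\xi,\psi$ with $2\xi=i_2\psi$ and $\deg\psi/24\in\mathbb Z_{(2)}^\times$, a suitable odd multiple comes from integral classes satisfying the same equation, and for an integral $\psi$ the number $\deg\psi/24$ is an integer by \eqref{eq:ellvalue} below. So for the rest of this section we work in the $2$-local stable category, with reduced $2$-local complex K-theory, writing $R$ and $P$ for the spectra of $\mathbb RP^8$ and $\mathbb CP^4$, $Y=R\vee P$, and $\pi_*$ for stable homotopy. For $c\in\tilde K^0(X)$ let $c_*:\pi_8(X)\to\tilde K^0(S^8)=\mathbb Z_{(2)}$, $c_*(\alpha)=\alpha^*c$.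

Let $\ell=[L]-1\in\tilde K^0(P)$ and $y=\pi^*\ell\in\tilde K^0(R)$. As $\operatorname{ch}\ell=e^x-1$,
\begin{equation}\label{eq:ellvalue}
 \ell_*(\psi)=\deg(\psi)/4!\,,
\end{equation}
which for integral classes is an integer. By Adams,
\begin{equation}\label{eq:KRP}
 \tilde K^0(\mathbb RP^8)=\mathbb Z/16,\qquad \tilde K^0(\mathbb RP^6)=\mathbb Z/8,\qquad \tilde K^{-1}(\mathbb RP^8)=\tilde K^{-1}(\mathbb RP^6)=0,
\end{equation}
where the first two groups are generated by $y$ and its restriction.

K-theory tells us where to look. Since $\Phi^*(y,2\ell)=2y-2y=0$, there is $\kappa_C\in\tilde K^0(C)$ with $i^*\kappa_C=(y,2\ell)$. If $2\xi=i_2\psi$, then $2\kappa_{C*}(\xi)=2\ell_*(\psi)$, so we need $\kappa_{C*}(\xi)$ to be a unit. On $\pi_8(R)$, which is finite, $\kappa_{C*}\circ i_{1*}$ vanishes, and on $\pi_8(P)$ the values of $\kappa_{C*}\circ i_{2*}=2\ell_*$ are even, because $\ell_*$ has values in $\mathbb Z_{(2)}$. So $\xi$ cannot come from $Y$: its boundary must be a nonzero class $\theta\in\pi_7(R)$ with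 $2\theta=0$ and $\pi\theta=0$. We now construct such a $\theta$.

\subsection*{The class $\theta$}
The manifold $\mathbb RP^7$ is parallelizable, so its top cell splits off stably: there is a stable map $s:S^7\to\mathbb RP^7$ of degree $1$, and $\mathbb RP^7\simeq\mathbb RP^6\vee S^7$. The attaching map $a$ of the $8$-cell of $\mathbb RP^8$ is the double covering $S^7\to\mathbb RP^7$, of degree $\pm2$. Choosing the sign of $s$ suitably, $a=2s+a_6$ with $a_6\in\pi_7(\mathbb RP^6)$. In $\pi_7(R)$ we have $a=0$, that is, $2s=-a_6$.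

\begin{lemma}\label{lem:sixteen}
$8a_6=0$ in $\pi_7(\mathbb RP^6)$. Hence $16s=0$ in $\pi_7(R)$.
\end{lemma}

\begin{proof}
As $H_7(\mathbb RP^6;\mathbb F_2)=0$, $a_6$ is zero in mod $2$ homology and has Adams filtration at least $1$; so $8a_6$ has filtration at least $4$. The group $\pi_7(\mathbb RP^6)$ is finite, so the Adams spectral sequence converges and it suffices that $\operatorname{Ext}_{\mathcal A}^{f,f+7}(H^*\mathbb RP^6,\mathbb F_2)=0$ for $f\ge4$. The subquotients $\mathbb RP^2$, $\mathbb RP^4/\mathbb RP^2$, $\mathbb RP^6/\mathbb RP^4$ have the cohomology of $\Sigma^kM(2)$, $k=1,3,5$, where $M(2)=S^0\cup_2e^1$: a two-dimensional module with nonzero $Sq^1$. By the long exact sequences of $\operatorname{Ext}$, it suffices that $\operatorname{Ext}^{f,t}(H^*M(2),\mathbb F_2)=0$ for $f\ge4$ and $t-f\in\{6,4,2\}$. The exact sequence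
\[
 \operatorname{Ext}^{f,t}(\mathbb F_2,\mathbb F_2)\to\operatorname{Ext}^{f,t}(H^*M(2),\mathbb F_2)\to\operatorname{Ext}^{f,t-1}(\mathbb F_2,\mathbb F_2)
\]
reduces this to $\operatorname{Ext}^{f,t}(\mathbb F_2,\mathbb F_2)=0$ for $f\ge4$ and $1\le t-f\le6$. In these stems a basis of $\operatorname{Ext}$ is: $h_1$ in stem $1$; $h_1^2$ in stem $2$; $h_2$, $h_0h_2$, $h_0^2h_2=h_1^3$ in stem $3$; nothing in stems $4$ and $5$; $h_2^2$ in stem $6$. All of them have $f\le3$. Finally $16s=8(2s)=-8a_6=0$.
\end{proof}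

Put $\theta=8s\in\pi_7(R)$.

\begin{lemma}\label{lem:theta}
$2\theta=0$, $\theta\eta=0$ and $\pi\theta=0$.
\end{lemma}

\begin{proof}
The first is Lemma~\ref{lem:sixteen}, and $\theta\eta=s\circ8\eta=0$. For the third we show that the integral group $\pi^s_7(\mathbb CP^4)$ has order at most $2$; then $\pi\theta=8(\pi s)=0$. From $\pi_5^s=0$, $\pi_3^s=\mathbb Z/24$, $\pi_1^s=\mathbb Z/2$ and the cells of $\mathbb CP^3$, the order of $\pi_7^s(\mathbb CP^3)$ divides $48$. If $k$ times the attaching class of the $8$-cell of $\mathbb CP^4$ vanishes stably, then there is a class of degree $k$ in $\pi_8^s(\mathbb CP^4)$, and $k/24\in\mathbb Z$ by \eqref{eq:ellvalue}. So the order of this attaching class is divisible by $24$, and $\pi^s_7(\mathbb CP^4)$, the quotient of $\pi_7^s(\mathbb CP^3)$ by the subgroup it generates, has order at most $2$.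
\end{proof}

\subsection*{How K-theory sees $s$ and $\theta$}
Let $C_s=R\cup_se^8$ and $C_\theta=R\cup_\theta e^8$, and let $B$, $B_\theta$ be the pull-backs of the Bott class under the pinch maps to $S^8$. Since $\tilde K^{-1}(R)=0$ and $\tilde K^1(S^8)=0$, restriction to $R$ is onto $\tilde K^0(R)$ in both cases, with kernel the free module $\mathbb Z_{(2)}B$, respectively $\mathbb Z_{(2)}B_\theta$. Choose $\tilde y\in\tilde K^0(C_s)$ restricting to $y$. As $16y=0$, we can write $16\,\tilde y=e\,B$ with $e\in\mathbb Z_{(2)}$.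

\begin{lemma}\label{lem:unit}
$e$ is a unit in $\mathbb Z_{(2)}$.
\end{lemma}

\begin{proof}
Otherwise $\varepsilon=8\tilde y-\frac e2B$ satisfies $2\varepsilon=0$. The inclusion of $\mathbb RP^6$ in the subcomplex $\mathbb RP^7\cup_se^8$ of $C_s$ is an equivalence, because $\mathbb RP^7\simeq\mathbb RP^6\vee S^7$ by means of $s$, and $C_s/(\mathbb RP^7\cup_se^8)=\mathbb RP^8/\mathbb RP^7=S^8$. So there is a cofibration $\mathbb RP^6\to C_s\to S^8$, and since $\tilde K^{-1}(\mathbb RP^6)=0$, the kernel of $\tilde K^0(C_s)\to\tilde K^0(\mathbb RP^6)$ is $\tilde K^0(S^8)=\mathbb Z_{(2)}$, torsion free. But $\varepsilon$ lies in this kernel: $8y$ vanishes in $\tilde K^0(\mathbb RP^6)=\mathbb Z/8$, and $B$ vanishes on $R\supset\mathbb RP^6$. Hence $\varepsilon=0$, contradicting $\varepsilon|_R=8y\ne0$ in $\mathbb Z/16$.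
\end{proof}

The map $C_\theta\to C_s$ that is the identity on $R$ and of degree $8$ on the top cell pulls $\tilde y$ back to a class $y_\theta$ with
\begin{equation}\label{eq:ytheta}
 y_\theta|_R=y,\qquad 16\,y_\theta=8e\,B_\theta .
\end{equation}

\subsection*{A class with odd $\kappa_C$-value}
Since $\Phi\theta=(2\theta,-\pi\theta)=0$, $\Phi$ extends to $F=(F_1,F_2):C_\theta\to Y$. Completing $(1_R,F)$ to a map from the cofiber sequence $R\to C_\theta\xrightarrow{q}S^8\to\Sigma R$ to $R\xrightarrow{\Phi}Y\xrightarrow{i}C\xrightarrow{\partial}\Sigma R$ yields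
\[
 \xi_0\in\pi_8(C)\quad\text{with}\quad \xi_0q=iF,\qquad \partial\xi_0=\pm\Sigma\theta .
\]

\begin{lemma}\label{lem:oddvalue}
$\kappa_{C*}(\xi_0)\in\mathbb Z_{(2)}^\times$.
\end{lemma}

\begin{proof}
On $R$ we have $F_1=2$ and $F_2=-\pi$. So $F_1^*y=2y_\theta+k_1B_\theta$ and $F_2^*\ell=-y_\theta+k_2B_\theta$ with $k_1,k_2\in\mathbb Z_{(2)}$. Since $16y=0$ in $\tilde K^0(R)$, \eqref{eq:ytheta} gives
\[
 0=F_1^*(16y)=32\,y_\theta+16k_1B_\theta=16(e+k_1)B_\theta ,
\]
so $k_1=-e$. Hence
\[
 q^*\xi_0^*\kappa_C=F^*(y,2\ell)=F_1^*y+2F_2^*\ell=(-e+2k_2)\,B_\theta .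
\]
As $q^*$ is injective on $\tilde K^0(S^8)$, $\kappa_{C*}(\xi_0)=-e+2k_2$, which is a unit by Lemma~\ref{lem:unit}.
\end{proof}

\subsection*{Correcting $2\xi_0$}
Since $\partial(2\xi_0)=\pm2\Sigma\theta=0$, we can write $2\xi_0=i_1r+i_2\psi$ with $r\in\pi_8(R)$, $\psi\in\pi_8(P)$. We must get rid of $r$, and for this we show that $r$ is divisible by $2$.

Let $R\xrightarrow2R\xrightarrow{i'}R/2\xrightarrow{\partial'}\Sigma R$ be the cofiber sequence of multiplication by $2$; $R/2=R\wedge M(2)$. The projection $Y\to R$ carries $\Phi$ to $2\cdot1_R$, so it induces $\vartheta:C\to R/2$ with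
\[
 \vartheta i_1=i',\qquad\vartheta i_2=0,\qquad\partial'\vartheta=\partial .
\]
Twice the identity of $M(2)$ is the composite $M(2)\to S^1\xrightarrow{\eta}S^0\to M(2)$. Smashing with $R$ we get $2\cdot1_{R/2}=\pm i'\eta\,\partial'$, where $\eta:\Sigma R\to R$. So
\[
 i'r=\vartheta(2\xi_0)=2\,\vartheta\xi_0=\pm i'\eta\,\partial\xi_0=\pm i'(\theta\eta)=0
\]
by Lemma~\ref{lem:theta}. Hence $r=2r_1$ with $r_1\in\pi_8(R)$. Put $\xi=\xi_0-i_1r_1$; then $2\xi=i_2\psi$. The group $\pi_8(R)$ is finite, so $\kappa_{C*}(i_1r_1)=y_*(r_1)=0$ and $\kappa_{C*}(\xi)=\kappa_{C*}(\xi_0)$ is a unit. Finally $2\kappa_{C*}(\xi)=\kappa_{C*}(i_2\psi)=2\ell_*(\psi)$, so $\ell_*(\psi)=\deg(\psi)/24$ is a unit in $\mathbb Z_{(2)}$. This proves Proposition~\ref{prop:stable}. \qed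

\section{The induction and the proof of the theorem}\label{sec:induction}

\begin{proposition}\label{prop:step}
If $m\ge4$ and $\mathbf S(m)$ holds, then $\mathbf S(m+4)$ holds. Consequently $\mathbf S(m)$ holds for all $m\equiv1\pmod4$, $m\ge5$.
\end{proposition}

\begin{proof}
Let $(\varphi,g)$ be as in $\mathbf S(m)$ and $d=2m+1$. Let $C_d$ be the mapping cone of
\[
 i_1\circ2-i_2\circ\Sigma^d\pi:\ \Sigma^d\mathbb RP^8\to\Sigma^d\mathbb RP^8\vee\Sigma^d\mathbb CP^4 ,
\]
where $i_1,i_2$ are the inclusions of the wedge summands. Stably $C_d$ is $\Sigma^dC$; we write $i_1,i_2$ also for the maps into $C_d$. By (D1) and (D2), in $[\Sigma^d\mathbb RP^8,Q]$,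
\[
 2D_{\mathbb R}(g)-\gamma_*D_{\mathbb C}(\varphi)\circ\Sigma^d\pi=D_{\mathbb R}(2g)-D_{\mathbb R}(\gamma_*\varphi)=0 .
\]
So $(D_{\mathbb R}(g),\gamma_*D_{\mathbb C}(\varphi))$ extends to $\Gamma:C_d\to Q$. The spaces $C_d$ and $\Sigma^d\mathbb CP^4$ are $d$-connected and $d+8\le2d$, so by Freudenthal their homotopy groups $\pi_{d+8}$ are stable. This is where $m\ge4$ is used. By Proposition~\ref{prop:stable} there are $\xi\in\pi_{d+8}(C_d)$ and $\psi\in\pi_{d+8}(\Sigma^d\mathbb CP^4)$ with $2\xi=i_2\psi$ and $\deg\psi=24\cdot(\text{odd})$. Put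
\[
 g'=\Gamma_*\xi\in\pi_{2(m+4)+1}(Q),\qquad \varphi'=D_{\mathbb C}(\varphi)\circ\psi\in\pi_{2(m+4)+1}(W).
\]
Then $2g'=\Gamma_*i_2\psi=\gamma_*\varphi'$, and by (D3)
\[
 \deg\varphi'=\pm\deg\psi\cdot\deg\varphi\cdot\binom{m+4}{4}=(\text{odd})\cdot24\cdot m!\cdot\frac{(m+4)!}{m!\,4!}=(m+4)!\cdot(\text{odd}).
\]
This is $\mathbf S(m+4)$. The last statement follows by induction from $\mathbf S(5)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(a) For even $n$ this is \eqref{eq:even}. For odd $n\ge3$ we have $2n-1\equiv1\pmod4$ and $2n-1\ge5$, so Proposition~\ref{prop:step} and Lemma~\ref{lem:reduction} apply.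

(b) The order of $E^k\omega_{n-1}$ divides $o(\omega_{n-1})=c_n$. Conversely, if $r\,E^k\omega_{n-1}=0$, then $r\,E^\infty\omega_{n-1}=0$, so $\pm r$ is the degree of a class in $\pi^s_{4n-1}(Q_n)$ by Proposition~\ref{prop:order}, and $c_n\mid r$ by Proposition~\ref{prop:lower}.

(c) By (a) and Proposition~\ref{prop:order} there is $\alpha\in\pi_{4n-1}(Q_n)$ of degree $\pm c_n$. By Proposition~\ref{prop:lower} the image of $j_{n*}\alpha$ under the injection $\pi_{4n-1}(Sp(n))=\pi_{4n-1}(Sp)\to\pi_{4n-1}(U)=\mathbb Z$ is $\pm c_n/(2n-1)!$, that is, $\pm1$ for $n$ odd and $\pm2$ for $n$ even. As recalled in the proof of that proposition, this is the image of a generator, so $j_{n*}\alpha$ generates $\pi_{4n-1}(Sp(n))$.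
\end{proof}

\begin{remark}
Part (c) has an interpretation in terms of the bundle $p:Sp(n)\to S^{4n-1}$, $p(A)=Ae_n$. By \eqref{eq:quot} the map $p\circ j_n$ is the collapse $Q_n\to Q_n/Q_{n-1}\cong S^{4n-1}$. So the generator $j_{n*}\alpha$ of $\pi_{4n-1}(Sp(n))$ is sent by $p_*$ to $\pm\deg\alpha=\pm c_n$, and by the exact sequence of the fibration the class of $T'_n=j_{n-1}T_n$ in $\pi_{4n-2}(Sp(n-1))$, which is up to sign the boundary of the generator of $\pi_{4n-1}(S^{4n-1})$, also has order $c_n$. Lifting the characteristic map to $Q_{n-1}$ does not increase its order.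
\end{remark}

\begin{thebibliography}{9}
\bibitem{Kyoto} ``Kyoto University'', \url{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/103733/1/0505-3.pdf}

\bibitem{MimuraToda} Mimura and Toda, 1964.
\end{thebibliography}

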